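# Local search on the four-dimensional grid: why $n^{4/3}$ quantum queries are needed

## 1. The guess $N^{1/3}$, tested in dimensions one, two and three

Let $G=(V,E)$ be a known undirected graph and $f:V\to\mathbb Z$ an unknown function. A vertex $v$ is a local minimum if $f(v)\le f(w)$ for every neighbor $w$ of $v$. We want to find one local minimum, any one, with as few queries "$f(u)=?$" as possible. We write $RLS(G)$ for the number of queries that a randomized algorithm needs and $QLS(G)$ for the number that a quantum algorithm needs. In both cases a fixed error probability $\epsilon<1/2$ is allowed. The graph is the grid $[n]^d$ on $\{1,\dots,n\}^d$, where two vertices are adjacent when they differ by exactly $1$ in exactly one coordinate. The dimension $d$ is fixed and $n$ grows. Put $N=n^d$.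

A natural algorithm suggests the first guess. Sample about $N^{2/3}$ vertices at random and find the lowest of them. Quantum minimum finding does this with about $N^{1/3}$ queries. About $N^{1/3}$ vertices lie below that sample point, so a strictly descending walk from it stops after about $N^{1/3}$ steps. The two costs balance, and one would guess
$$QLS([n]^d)\approx N^{1/3}=n^{d/3}.$$
The classical analogue balances $N^{1/2}$ samples against $N^{1/2}$ descent steps, which suggests $RLS([n]^d)\approx n^{d/2}$. Let us test the quantum guess.

**Dimension one.** The guess is $n^{1/3}$, and it is far too large. Query $f(m)$ and $f(m+1)$ in the middle. If $f(m)\le f(m+1)$, keep $\{1,\dots,m\}$, otherwise keep $\{m+1,\dots,n\}$. Continue inside the kept interval. At every stage the value at each end of the kept interval is at most the value just outside it, so a minimum over the kept interval is a local minimum of the whole path. The interval halves each time, and $O(\log n)$ queries suffice.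

**Dimension two.** The guess is $n^{2/3}$, and it is again too large. Keep a rectangle $R$ and a vertex $u\in R$ such that $f(u)<f(z)$ for every $z\notin R$ adjacent to $R$. At the start $R$ is the whole grid, $u$ is any vertex, and the condition is empty. Let $L$ be a middle line of $R$ that cuts its longer side, and let $m$ be a vertex of $L$ with the smallest value on $L$.

* If $f(u)<f(m)$, replace $R$ by the part of $R\setminus L$ that contains $u$. The condition still holds, because every value on $L$ exceeds $f(u)$.
* If $f(m)\le f(u)$, query the neighbors of $m$. If none is smaller, $m$ is a local minimum. Otherwise some neighbor $z$ has $f(z)<f(m)$. It is not on $L$ by the choice of $m$, and it is not outside $R$, where the values next to $R$ exceed $f(u)\ge f(m)$. Replace $u$ by $z$, and replace $R$ by the part of $R\setminus L$ that contains $z$. The condition holds, since $f(z)<f(m)\le f(u)$ and $f(m)$ is the minimum on $L$.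

When $R=\{u\}$, the vertex $u$ is a local minimum. After $2i$ cuts the cutting line has length at most $n/2^i$. Minimum finding on a line of length $\ell$ with error at most $\epsilon/(\text{number of cuts})$ costs $O(\sqrt{\ell}\,\log\log n)$ queries, because there are $O(\log n)$ cuts. The geometric sum is $O(\sqrt n\,\log\log n)$, well below $n^{2/3}$.

**Dimension three and beyond.** The same cutting argument with a middle hyperplane of a box costs about $n^{(d-1)/2}$. This beats $n^{d/3}$ only when $\tfrac{d-1}2<\tfrac d3$, that is, when $d<3$. At $d=3$ both give about $n$. For $d\ge4$ the guess $n^{d/3}$ is the better upper bound.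

The paper "On the Quantum Query Complexity of Local Search in Two and Three Dimensions", from which the problem comes, records the following bounds, up to logarithmic factors. In every dimension $QLS([n]^d)=O(n^{d/3})$ (Aaronson), and $QLS([n]^d)=\Theta(n^{d/3})$ for $d>4$. For $d=2$ the bounds are $\Omega(n^{1/2-\delta})$ and $O(\sqrt n\log\log n)$, and for $d=3$ they are $\Omega(n^{1-\delta})$ and $O(n)$, for every constant $\delta>0$. For $d=4$ they are $\Omega(n^{6/5})$ (Zhang) and $O(n^{4/3})$, and the paper states this gap as an open question. We prove that the guess is right at $d=4$, with no logarithmic loss.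

## 2. The query model and the two theorems

Fix $\epsilon$ with $0<\epsilon<1/2$. An algorithm must output a local minimum with probability at least $1-\epsilon$ on every input $f$. A quantum query is a unitary $O_f$ that is controlled on a vertex register $|v\rangle$ and acts on the remaining registers in a way that depends only on $f(v)$. In other words, $O_f$ is block diagonal in $v$, and the block of $v$ is determined by $f(v)$. Between queries, arbitrary unitaries that do not depend on the input are allowed, and the measurement comes at the end. Constants in $\Omega,O,\Theta$ depend only on $d$ and $\epsilon$, and $n$ is sufficiently large.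

**Theorem A.** $QLS([n]^4)=\Theta(n^{4/3})$.

**Theorem B.**
1. $QLS([n]^d)=\Theta(n^{d/3})$ for every fixed $d\ge4$.
2. $RLS([n]^d)=\Theta(n^{d/2})$ for every fixed $d\ge3$.
3. $QLS([n]^2)=\Omega(\sqrt n)$, $QLS([n]^3)=\Omega(n/\log^2n)$, $RLS([n]^2)=\Omega(n/\log^2n)$.

## 3. Sampling and descending, in full

The one fact needed from outside is Dürr–Høyer minimum finding: the position of a minimum of $k$ queried values can be found with $O(\sqrt k)$ quantum queries and constant error. Repeating $O(1)$ times and keeping the smallest value found makes the error any prescribed constant.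

**Proposition 1.** $QLS([n]^d)=O(n^{d/3})$ and $RLS([n]^d)=O(n^{d/2})$ for every fixed $d$.

*Proof.* Let $C=\ln(2/\epsilon)$. Sample $k=\lceil N^{2/3}\rceil$ uniform vertices and find a sample point $u$ of minimum value with error at most $\epsilon/2$, using $O(\sqrt k)=O(N^{1/3})$ queries. From $u$, repeatedly query the at most $2d$ neighbors and move to the smallest one while it is strictly smaller than the current vertex, for at most $\lceil CN^{1/3}\rceil$ steps.

Order the vertices by $f$, breaking ties arbitrarily. The probability that the sample misses all of the $\lceil CN^{1/3}\rceil$ lowest vertices is at most $(1-CN^{-2/3})^{N^{2/3}}\le e^{-C}=\epsilon/2$. Suppose that it contains one of them, say $z$, and that minimum finding succeeded. Then $f(u)\le f(z)$, so every vertex with value less than $f(u)$ comes before $z$ in the order, and there are fewer than $\lceil CN^{1/3}\rceil$ of them. The walk visits such vertices only, each at most once, so it reaches a local minimum in time. The total error is at most $\epsilon$ and the total cost is $O(N^{1/3})$.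

Classically, query $\lceil N^{1/2}\rceil$ samples and allow $\lceil CN^{1/2}\rceil$ descent steps. The probability of missing the $\lceil CN^{1/2}\rceil$ lowest vertices is at most $(1-CN^{-1/2})^{N^{1/2}}\le e^{-C}\leq\epsilon$. $\square$

The quantum bound is Aaronson's and the classical one is Aldous's. Everything that follows is about lower bounds.

## 4. Tubes, and functions whose only local minimum ends a path

To make local search hard, take a path $P$ from a fixed vertex $v_0$, let the function decrease along $P$, and off $P$ let it equal the distance to $v_0$. The only local minimum is the end of $P$. An algorithm can walk along $P$, at a cost of about the length of $P$. We want a random $P$ for which nothing is substantially better.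

The difficulty is bookkeeping. The path should be simple. Also, two paths through the same vertex should give that vertex the same value, so that a query on a common vertex does not distinguish them. A clock solves both problems. We build a long tube out of layers $1,\dots,T$, each layer being essentially a box $Q$, and let the path move slowly inside $Q$ while the layer number advances.

Let $Q=[n_1]\times\dots\times[n_D]$, regarded as a grid graph.

**Definition.** A *$T$-tube over $Q$* in a graph $G$ consists of injective maps $\sigma_{t,1},\sigma_{t,2}:Q\to V$ ($1\le t\le T$) and simple, possibly empty, paths $\Theta(t,x)$ in $G$ ($1\le t<T$, $x\in Q$) such that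

* (T1) all the images $\sigma_{t,h}(Q)$ and all the $\Theta(t,x)$ are pairwise disjoint;
* (T2) each $\sigma_{t,h}$ maps adjacent pairs of $Q$ to edges, and $\sigma_{t,1}(x)\sim\sigma_{t,2}(x)$;
* (T3) the sequence $\sigma_{t,2}(x),\Theta(t,x),\sigma_{t+1,1}(x)$ is a path in $G$.

*Layer $t$* is $\Lambda_t=\sigma_{t,1}(Q)\cup\sigma_{t,2}(Q)\cup\bigcup_x\Theta(t,x)$, without $\Theta$ when $t=T$. The layers are disjoint. For $v\in\Lambda_t$ put $t(v)=t$, and let $u(v)\in Q$ be the $x$ with $v\in\{\sigma_{t,1}(x),\sigma_{t,2}(x)\}\cup\Theta(t,x)$.

So each layer has two sheets, and the strands $\Theta(t,x)$ connect it to the next layer. The simplest example is a straight strip. In $[2]\times[2T]$ take $Q=[2]$, $\sigma_{t,1}(x)=(x,2t-1)$, $\sigma_{t,2}(x)=(x,2t)$, and all $\Theta$ empty. The strands $\Theta$ are needed later, when the tube is folded.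

**The path.** Let $X_0=(1,\dots,1),X_1,\dots,X_T\in Q$ satisfy $\|X_t-X_{t-1}\|_\infty\le1$, and let $Z_t$ be the coordinatewise maximum of $X_{t-1}$ and $X_t$, so $Z_t\in Q$. The path $P=P_X$ does the following for $t=1,\dots,T$. In $\sigma_{t,1}(Q)$ it goes from $X_{t-1}$ to $Z_t$, increasing coordinates one at a time in a fixed order. It steps to $\sigma_{t,2}(Z_t)$. In $\sigma_{t,2}(Q)$ it goes from $Z_t$ to $X_t$, decreasing coordinates one at a time. If $t<T$, it traverses $\Theta(t,X_t)$ and steps to $\sigma_{t+1,1}(X_t)$. It starts at $v_0=\sigma_{1,1}(X_0)$, which does not depend on $X$, and ends at $e_X=\sigma_{T,2}(X_T)$.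

The first sheet is used only for upward moves and the second only for downward moves. With a single sheet, one instance might move from $x$ to $x+e_1$ and another from $x+e_1$ to $x$ in the same layer, and then no ordering of the vertices would increase along both paths.

For $v\in\Lambda_t$ the construction gives two properties.

* (I1) Whether $v\in P_X$ depends only on $(X_{t-1},X_t)$.
* (I2) If $v\in P_X$, then $\|X_t-u(v)\|_\infty\le1$.

For (I2), every coordinate of a position of $Q$ visited in layer $t$ equals that coordinate of $X_{t-1}$ or of $X_t$.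

**The rank.** Give each vertex of $\bigcup_t\Lambda_t$ the key ($t$; stage; inner key). The stage is $1,2,3$ for vertices of $\sigma_{t,1}(Q)$, $\sigma_{t,2}(Q)$, $\Theta(t,\cdot)$ respectively. The inner key is $\|x\|_1$ in stage 1, $-\|x\|_1$ in stage 2, and the position along $\Theta(t,x)$ in stage 3. Order keys lexicographically, and let $\rho(v)\in\{1,2,\dots\}$ be the rank of the key of $v$ among all keys that occur. Then $\rho$ does not depend on $X$. It increases strictly along every $P_X$: each upward step raises $\|x\|_1$, each downward step raises $-\|x\|_1$, and the other steps raise the position, the stage or the layer. In particular $P_X$ is a simple path. Define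
$$f_X(v)=-\rho(v)\ \text{ if } v\in P_X,\qquad f_X(v)=\mathrm{dist}_G(v,v_0)\ \text{ if } v\notin P_X.$$

**Example.** Take the strip above with $T=2$ and $G=[2]\times[4]$, and let $(X_0,X_1,X_2)=(1,2,1)$. Then $Z_1=Z_2=2$ and the path is $(1,1),(2,1),(2,2),(2,3),(2,4),(1,4)$. The ranks of $(1,1),(2,1),(2,2),(1,2),(1,3),(2,3),(2,4),(1,4)$ are $1,\dots,8$ in this order. So the values along the path are $-1,-2,-3,-6,-7,-8$, and the two vertices off the path have $f(1,2)=1$ and $f(1,3)=2$. The only local minimum is $(1,4)=\sigma_{2,2}(1)$.

**Lemma 2.** If $G$ is connected, the unique local minimum of $f_X$ is $e_X$. Moreover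
$$f_X(v)\ne f_{X'}(v)\iff v\in P_X\,\triangle\,P_{X'}.\tag{1}$$

*Proof.* Let $v\notin P_X$. Then $v\ne v_0$, and $v$ has a neighbor closer to $v_0$. The value of that neighbor is $\mathrm{dist}_G(v,v_0)-1$ or negative, in both cases less than $f_X(v)$. A vertex of $P_X$ other than the last has a successor of larger rank, hence of smaller value. Finally $e_X$ has the largest rank on $P_X$, and values off $P_X$ are nonnegative, so $e_X$ is the global minimum. For (1): if $v$ lies on both paths, both values are $-\rho(v)$; if it lies on neither, both are $\mathrm{dist}_G(v,v_0)$; if it lies on exactly one, one value is negative and the other is not. $\square$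

## 5. Unpredictable paths force many queries

Suppose an algorithm has learned the path up to layer $\tau$. It can query one layer further, or jump ahead and guess a vertex of layer $\tau+\delta$. If such a guess is right with probability at most $p_\delta$, then classically the gain should be counted by $p_\delta$, and quantumly by the amplitude $\sqrt{p_\delta}$. We now make this a theorem, for any random process that satisfies three conditions.

Let $\omega$ be a random element of a finite set that determines a sequence $X_t=X_t(\omega)$ as in Section 4. Write $P_\omega,f_\omega,e_\omega$ for the resulting objects. Let $\tau$ be uniform in $\{0,\dots,T-1\}$ and independent of $\omega$. Given $(\omega,\tau)$, let $\omega'$ be another random element, with $X'_t=X_t(\omega')$. Let $p_1,\dots,p_T\in(0,1]$ be numbers. The conditions are: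

* (C1) for each $\tau$, the pairs $(\omega,\omega')$ and $(\omega',\omega)$ have the same law (the pair is *exchangeable*);
* (C2) $X_t=X'_t$ for all $t\le\tau$;
* (C3) for $\tau<t\le T$ and every $u\in Q$, $\Pr[\|X'_t-u\|_\infty\le1\mid\omega,\tau]\le p_{t-\tau}$.

In (C3) the point $u$ may depend on $\omega$ and $\tau$, since both are fixed by the conditioning. A small example of such a pair: $\omega$ is a string of independent coin tosses, and $\omega'$ keeps the tosses up to time $\tau$ and tosses the rest again.

For $v\in\Lambda_t$, (C2) with (I1), and (C3) with (I2), give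
$$t\le\tau:\quad v\in P_\omega\iff v\in P_{\omega'},\tag{2}$$
$$t>\tau:\quad \Pr[v\in P_{\omega'}\mid\omega,\tau]\le p_{t-\tau}.\tag{3}$$
Let $\eta=\Pr[e_\omega=e_{\omega'}]$. Since $e_\omega=e_{\omega'}$ means $X_T=X'_T$, condition (C3) with $t=T$ and $u=X_T$, averaged over $\tau$, gives
$$\eta\le\frac1T\sum_{\delta=1}^Tp_\delta.\tag{4}$$

**Proposition 3.** If the connected graph $G$ has a $T$-tube over $Q$ and (C1)–(C3) hold, then
$$QLS(G)\ge\frac{(1-2\sqrt{\epsilon(1-\epsilon)})(1-\eta)}2\cdot\frac T{\sum_{\delta=1}^T\sqrt{p_\delta}},\tag{5}$$
$$RLS(G)\ge\frac{1-2\epsilon-\eta}2\cdot\frac T{\sum_{\delta=1}^Tp_\delta}.\tag{6}$$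

*Proof of (5).* Let the algorithm make $q$ queries, and let $|\psi^{(j)}_\omega\rangle$ be its state on input $f_\omega$ after $j$ queries. Put
$$\Phi_j=\mathbb E_{\tau,\omega,\omega'}\bigl[\mathbf 1[e_\omega\ne e_{\omega'}]\,\langle\psi^{(j)}_\omega|\psi^{(j)}_{\omega'}\rangle\bigr].$$

**Step 1.** *This step shows that $\Phi$ must drop by a constant factor.* At the start the state does not depend on the input, so $\Phi_0=1-\eta$. At the end, suppose $e_\omega\ne e_{\omega'}$ and let $\Pi$ project onto "output $e_\omega$". By Lemma 2 this output is the only correct one on $f_\omega$ and is wrong on $f_{\omega'}$. So $\|\Pi\psi^{(q)}_\omega\|^2\ge1-\epsilon$ and $\|\Pi\psi^{(q)}_{\omega'}\|^2\le\epsilon$. Write these two norms as $\cos a$ and $\sin b$ with $0\le a,b\le\arcsin\sqrt\epsilon<\pi/4$. The components orthogonal to $\Pi$ have norms $\sin a$ and $\cos b$, and by Cauchy–Schwarz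
$$|\langle\psi^{(q)}_\omega|\psi^{(q)}_{\omega'}\rangle|\le\cos a\sin b+\sin a\cos b=\sin(a+b)\le\sin(2\arcsin\sqrt\epsilon)=2\sqrt{\epsilon(1-\epsilon)}.$$
Hence $|\Phi_q|\le2\sqrt{\epsilon(1-\epsilon)}\,(1-\eta)$.

**Step 2.** *This step expresses the effect of one query through the symmetric difference of the two paths.* Let $\alpha_{\omega,v}$ be the norm of the component with query register $v$ of the state on $f_\omega$ just before query $j+1$. Thus $\sum_v\alpha_{\omega,v}^2\le1$. The unitaries between queries do not depend on the input and preserve inner products. So the change of the inner product is the matrix element of $O_{f_\omega}^\dagger O_{f_{\omega'}}-1$ between the two states just before the query. This operator is block diagonal in $v$. It vanishes on blocks with $f_\omega(v)=f_{\omega'}(v)$ and has norm at most $2$ on the others. By (1),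
$$|\Phi_{j+1}-\Phi_j|\le\mathbb E\sum_{v\in P_\omega\triangle P_{\omega'}}2\alpha_{\omega,v}\alpha_{\omega',v}=2\,\mathbb E\sum_{v\in P_\omega\setminus P_{\omega'}}2\alpha_{\omega,v}\alpha_{\omega',v}.$$
The last equality is exchangeability: the parts from $P_\omega\setminus P_{\omega'}$ and from $P_{\omega'}\setminus P_\omega$ have the same expectation.

**Step 3.** *This step separates $\omega$ from $\omega'$, so that unpredictability can be used.* By (2), every $v$ in the last sum has $t(v)>\tau$. Put $g=\sqrt{p_{t(v)-\tau}}$, which depends on $v$ and $\tau$ only, and use $2\alpha\alpha'\le g\alpha^2+g^{-1}\alpha'^2$. In the terms $g^{-1}\alpha_{\omega',v}^2$ exchange $\omega$ and $\omega'$, so that they become $g^{-1}\alpha_{\omega,v}^2$ with $v\in P_{\omega'}\setminus P_\omega$. In the first terms drop the condition $v\notin P_{\omega'}$. The bound becomes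
$$2\,\mathbb E_\omega\sum_v\alpha_{\omega,v}^2\cdot\frac1T\sum_{\tau<t(v)}\Bigl(g\,\mathbf1[v\in P_\omega]+g^{-1}\,\mathbf1[v\notin P_\omega]\Pr[v\in P_{\omega'}\mid\omega,\tau]\Bigr),$$
where $v$ runs over the tube. If $v\in P_\omega$, the bracket equals $g=\sqrt{p_{t(v)-\tau}}$. If $v\notin P_\omega$, it is at most $p_{t(v)-\tau}/g=\sqrt{p_{t(v)-\tau}}$ by (3). So for each $v$ the sum over $\tau$ is at most $\sum_{\delta=1}^T\sqrt{p_\delta}$, and
$$|\Phi_{j+1}-\Phi_j|\le\frac2T\sum_{\delta=1}^T\sqrt{p_\delta}.$$

**Step 4.** *This step combines the estimates.* From $|\Phi_0|-|\Phi_q|\ge(1-\eta)(1-2\sqrt{\epsilon(1-\epsilon)})$ and Step 3, summed over $q$ queries, (5) follows.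

*Proof of (6).* A randomized algorithm is a distribution over deterministic ones. By averaging, some deterministic $q$-query algorithm is correct with probability at least $1-\epsilon$ over random $\omega$. Pad it so that it always makes exactly $q$ queries. Since $\omega'$ has the same law as $\omega$, with probability at least $1-2\epsilon-\eta$ the algorithm is correct on both $f_\omega$ and $f_{\omega'}$ and $e_\omega\ne e_{\omega'}$. Then the two outputs differ. So the two runs make identical queries up to a first query $v$ whose answers differ, and $v\in P_\omega\triangle P_{\omega'}$ by (1). By exchangeability the cases $v\in P_\omega\setminus P_{\omega'}$ and $v\in P_{\omega'}\setminus P_\omega$ are equally likely, so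
$$1-2\epsilon-\eta\le2\sum_{j=1}^q\Pr\bigl[v_j(\omega)\in P_{\omega'}\setminus P_\omega\bigr],$$
where $v_j(\omega)$ is the $j$-th query on $f_\omega$ and is determined by $\omega$. Fix $\omega$. If $v_j(\omega)$ is outside the tube, the probability is $0$. Otherwise let $t$ be its layer. By (2) only $\tau<t$ contribute, and by (3) the probability is at most $\frac1T\sum_{\tau<t}p_{t-\tau}\le\frac1T\sum_{\delta=1}^Tp_\delta$. This gives (6). $\square$

## 6. Diffusive walks stop at $n^{6/5}$

What tube and what process should we use in $[n]^4$? Consider a three-dimensional $Q$. The $2T$ sheets are disjoint, so $2T|Q|\le n^4$. Some limits hold for every process. Given $\omega$ and $\tau$, the variable $X'_t$ takes some value with probability at least $1/|Q|$, so $p_\delta\ge1/|Q|$ for all $\delta$ and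
$$\frac T{\sum_\delta\sqrt{p_\delta}}\le|Q|^{1/2}.$$
Also $X'_{\tau+1}$ is within distance $1$ of $X_\tau$, so $p_1=1$ and the same ratio is at most $T$. To obtain $n^{4/3}$ from (5) we therefore need $|Q|$ at least of order $n^{8/3}$ and $T$ at least of order $n^{4/3}$. Together with $2T|Q|\le n^4$ this fixes both orders, and then we need $\sum_\delta\sqrt{p_\delta}=O(1)$.

The first process to try is a random walk. Each coordinate makes independent symmetric steps from $\{-1,0,1\}$, folded at the walls of $Q$, and $\omega'$ resamples the steps after time $\tau$. Folding does not increase distances, so in $\delta$ steps each coordinate moves by a quantity of second moment at most $\delta$. By Chebyshev's inequality it moves more than $2\sqrt\delta$ with probability at most $1/4$. Hence with probability at least $1/4$ all three coordinates stay within $2\sqrt\delta$ of the position at time $\tau$, in a box of at most $(4\sqrt\delta+1)^3\le125\,\delta^{3/2}$ points. Some point of that box has probability at least $\delta^{-3/2}/500$, so (C3) forces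
$$\sqrt{p_\delta}\ge\frac{\delta^{-3/4}}{\sqrt{500}},\qquad\sum_{\delta\le T}\sqrt{p_\delta}\ge\frac{T^{1/4}}{\sqrt{500}},\qquad\frac T{\sum_\delta\sqrt{p_\delta}}\le\sqrt{500}\;T^{3/4}.$$
Combine this with the limit $|Q|^{1/2}$. If $T\le n^{8/5}$, then $T^{3/4}\le n^{6/5}$. If $T>n^{8/5}$, then $|Q|<n^{12/5}$ and $|Q|^{1/2}<n^{6/5}$. So with a random walk, (5) cannot give more than order $n^{6/5}$, whatever the shape of $Q$. This is exactly the exponent of the lower bound quoted for $d=4$ in Section 1.

The obstruction is that a diffusive walk spreads over volume $\delta^{3/2}$ in $\delta$ steps, while $\sum\sqrt{p_\delta}=O(1)$ asks for volume well above $\delta^2$. The speed limit $\|X_t-X_{t-1}\|_\infty\le1$ would allow volume of order $\delta^3$, so there is room. Going straight in a random direction does not work, however. If $X^i_t=1+\lfloor\theta_it\rfloor$ with random $\theta_i\in[0,1]$, then the layers up to $\tau\ge1$ fix $\lfloor\theta_i\tau\rfloor$ and hence $\theta_i$ to within $1/\tau$. For $\delta\le\tau$ this leaves at most five values of each $X'^i_{\tau+\delta}$. With $\tau=\lfloor T/2\rfloor$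 we see that $p_\delta\ge1/125$ for all $\delta\le\lfloor T/2\rfloor$, and the ratio $T/\sum\sqrt{p_\delta}$ is $O(1)$. The path must be fast and yet receive fresh randomness on every time scale.

## 7. A process with fresh randomness on every time scale

Add up independent motions, one for each time scale $2^k$. The motion of scale $k$ picks a new random target every $2^k$ steps and moves to it linearly. If its range is about $2^{\beta k}$, its speed is at most about $2^{-(1-\beta)k}$. For $\beta<1$ these speeds have a convergent sum, so the speed limit holds after multiplication by a constant. And $\delta$ steps after the last known position, the scale with $2^k\approx\delta$ has been refreshed, so each coordinate is spread over about $\delta^\beta$ values. In three dimensions the volume is $\delta^{3\beta}$, which is well above $\delta^2$ once $\beta>2/3$.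

**Definition.** Let $A_{i,k}\ge1$ be integers ($1\le i\le D$, $0\le k\le\kappa$) such that for each $i$
$$\text{(a)}\ \sum_k(A_{i,k}-1)2^{-k}\le1,\qquad\text{(b)}\ \sum_k(A_{i,k}-1)\le n_i-1.$$
Let $U_{i,k,j}$ (for $j\ge1$ with $(j-1)2^k<T$) be independent and uniform on $\{0,\dots,A_{i,k}-1\}$, and put $U_{i,k,0}=0$. Let $Y_{i,k}(t)$ be the piecewise linear function with $Y_{i,k}(j2^k)=U_{i,k,j}$. Put $S^i_t=\sum_kY_{i,k}(t)$ and $X^i_t=1+\lfloor S^i_t\rfloor$. Let $\omega$ be the collection of all the $U$'s, which is uniform on a finite product set.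

The process obeys the rules of Section 4. By (b), $0\le S^i_t\le n_i-1$, so $X_t\in Q$. Between the integers $t$ and $t+1$ each $Y_{i,k}$ is linear with slope at most $(A_{i,k}-1)2^{-k}$ in absolute value. By (a), $|S^i_{t+1}-S^i_t|\le1$, hence the integer parts differ by at most $1$ and $\|X_{t+1}-X_t\|_\infty\le1$. Finally $S^i_0=0$, so $X_0=(1,\dots,1)$.

**The coupling.** Let $F_\tau$ be the set of variables $U_{i,k,j}$ with $(j-1)2^k<\tau$. Given $\omega$ and $\tau$, let $\omega'$ keep the variables in $F_\tau$ and independently resample all others. This pair is exchangeable, which is (C1). For $(j-1)2^k<t\le j2^k$ the value $Y_{i,k}(t)$ uses only $U_{i,k,j-1}$ and $U_{i,k,j}$, and both lie in $F_\tau$ (or are the constant $U_{i,k,0}$) when $t\le\tau$. This gives (C2).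

**Example.** Take $D=1$, $T=4$, $n_1=4$ and $(A_0,A_1,A_2)=(1,2,3)$. Then (a) reads $\frac12+\frac24=1$ and (b) reads $1+2=3$. If $U_{1,1}=1$, $U_{1,2}=0$, $U_{2,1}=2$, then at $t=0,\dots,4$ we have $Y_1=0,\frac12,1,\frac12,0$ and $Y_2=0,\frac12,1,\frac32,2$. So $S=0,1,2,2,2$ and $X=1,2,3,3,3$. For $\tau=1$ the set $F_1$ contains $U_{1,1}$ and $U_{2,1}$, because their motions have already started, and among the nonconstant variables only $U_{1,2}$ is resampled. Then $X'_4=3+U'_{1,2}$ is $3$ or $4$. A motion of scale $k$ becomes useful only about two of its periods after $\tau$, which is the condition $2^{k+1}\le\delta$ below.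

**Lemma 4.** Put $p_1=1$, and for $\delta\ge2$
$$p_\delta=\prod_{i=1}^D\min\Bigl(1,\min_{k:\,2^{k+1}\le\delta}\frac6{A_{i,k}}\Bigr).\tag{7}$$
Then (C3) holds: for $\tau<t\le T$ and any $u\in Q$, possibly depending on $\omega$, $\Pr[\|X'_t-u\|_\infty\le1\mid\omega,\tau]\le p_{t-\tau}$.

*Proof.* For $t-\tau=1$ there is nothing to prove. Given $\omega$ and $\tau$, the coordinates of $X'_t$ are independent, since different coordinates use different variables. So fix $i$ and a scale $k$ with $2^{k+1}\le t-\tau$. It suffices to show $\Pr[|X'^i_t-u^i|\le1\mid\omega,\tau]\le6/A_{i,k}$.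

**Step 1.** *This step finds a fresh variable with a large coefficient.* Let $j-1=\lfloor t/2^k\rfloor$. Then $(j-1)2^k>t-2^k$, so
$$(j-2)2^k>t-2^{k+1}\ge\tau\ge0.$$
Thus $j-1\ge1$ and $U'_{i,k,j-1}$ is outside $F_\tau$, so it is resampled. Write $Y'_{i,k}(t)=(1-\lambda)U'_{i,k,j-1}+\lambda U'_{i,k,j}$ with $\lambda\in[0,1)$. If $\lambda>0$, then $(j-1)2^k<t\le T$, so the variable $U'_{i,k,j}$ exists. It is resampled because $(j-1)2^k\ge\tau$. If $\lambda=0$ it does not matter. One of the coefficients $1-\lambda,\lambda$ is at least $1/2$.

**Step 2.** *This step counts admissible values.* Condition on all variables except the one with the coefficient at least $1/2$. The $A_{i,k}$ equally likely values of that variable give values of $S'^i_t$ spaced by at least $1/2$. The event $|X'^i_t-u^i|\le1$ means $\lfloor S'^i_t\rfloor\in\{u^i-2,u^i-1,u^i\}$, that is, $S'^i_t\in[u^i-2,u^i+1)$. This half-open interval has length $3$, and seven points with spacing at least $1/2$ would span at least $3$. So at most $6$ values are admissible. $\square$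

Hence Proposition 3 applies to this process with the numbers (7) whenever (a) and (b) hold.

## 8. Folding a tube into the grid

The straight direction of a grid has only $n$ rows, while in $[n]^4$ we need $T$ of order $n^{4/3}$. So the tube runs up and down in columns of width $w$ in one plane. At a turn the strands must not cross, and this forces a U-turn with nested strands, so every second column is mirrored. For $w=2$, strand $1$ runs up at abscissa $1$ and down at abscissa $4$, and strand $2$ runs up at $2$ and down at $3$. At the top, strand $2$ turns one row above the straight part, and strand $1$ turns two rows above it. At the bottom, strand $1$ passes from abscissa $4$ to $5$ and strand $2$ from $3$ to $6$, now with strand $1$ inside.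

**Lemma 5.** Let $n\ge64$, $D'\ge0$, $1\le w\le n/4$, $1\le K\le\lfloor n/w\rfloor$, $M=\lfloor n/2\rfloor-w$. Then $[n]^{D'+2}$ contains a $KM$-tube over $Q=[n]^{D'}\times[w]$. Moreover $n/5\le M\le n/2$.

*Proof.* Write vertices as $(y,a,b)$ with $y\in[n]^{D'}$ and $a,b\in[n]$ (no $y$ if $D'=0$), and write $x=(y,r)\in Q$. Note that $2w+2M\le n$.

**Step 1.** *This step defines the tube.* For a column $c\in\{1,\dots,K\}$, $r\in[w]$ and $1\le h\le2M$ let
$$a_c(r)=\begin{cases}(c-1)w+r&c\text{ odd}\\cw+1-r&c\text{ even,}\end{cases}\qquad b_c(h)=\begin{cases}w+h&c\text{ odd}\\w+2M+1-h&c\text{ even.}\end{cases}$$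
For $t=(c-1)M+m$ with $1\le m\le M$ set
$$\sigma_{t,1}(x)=(y,a_c(r),b_c(2m-1)),\qquad\sigma_{t,2}(x)=(y,a_c(r),b_c(2m)).$$
If $m<M$, let $\Theta(t,x)=\emptyset$. If $m=M$ and $c<K$, let $\Theta(t,x)$ keep $y$ constant and be the following path in the $(a,b)$-plane.

* For $c$ odd: from $(a_c(r),w+2M+1)$ up to row $w+2M+(w+1-r)$, horizontally to $a_{c+1}(r)$, down to $(a_{c+1}(r),w+2M+1)$.
* For $c$ even: from $(a_c(r),w)$ down to row $w+1-r$, horizontally to $a_{c+1}(r)$, up to $(a_{c+1}(r),w)$.

All rows lie in $[1,2w+2M]\subseteq[n]$, and all abscissas lie in $[1,Kw]\subseteq[n]$. The difference $a_{c+1}(r)-a_c(r)$ equals $2w+1-2r\ge1$ for $c$ odd and $2r-1\ge1$ for $c$ even, so each $\Theta(t,x)$ is a simple path.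

**Step 2.** *This step checks (T2) and (T3).* A unit change of one coordinate of $y$, or of $r$, changes one coordinate of the image by $1$. The two sheets of a layer are in consecutive rows, and so are $\sigma_{t,2}(x)$ and $\sigma_{t+1,1}(x)$ when $m<M$. At an odd column, the last straight row is $w+2M$, which is also the first row of the next, even, column, and the turn begins and ends in row $w+2M+1$. At an even column, the last straight row is $w+1$, which is also the first row of the next, odd, column, and the turn begins and ends in row $w$.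

**Step 3.** *This step checks the disjointness (T1).* The straight sites use rows in $(w,w+2M]$. They are distinct: $a$ determines $c$ and $r$, and $b$ then determines $m$ and the sheet. Odd turns use rows above $w+2M$ and even turns use rows at most $w$. The turn of column $c$ uses abscissas in $((c-1)w,(c+1)w]$, and these ranges are disjoint for different $c$ of the same parity. Within one turn, strands with different $y$ are disjoint. It remains to compare two strands with the same $y$.

Let $c$ be even and $r<r'$. Strand $r$ stays in abscissas $[cw+1-r,cw+r]$ and in rows at least $w+1-r$. The vertical parts of strand $r'$ have abscissas $cw+1-r'$ and $cw+r'$, outside this range, and its horizontal part is in row $w+1-r'<w+1-r$. So they are disjoint. Let $c$ be odd and $r>r'$. Strand $r$ stays in abscissas $[(c-1)w+r,(c+1)w+1-r]$ and in rows at most $w+2M+(w+1-r)$. The vertical parts of strand $r'$ have abscissas $(c-1)w+r'$ and $(c+1)w+1-r'$, outside this range, and its horizontal part is in a strictly higher row. So they are disjoint.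

Finally $M\le n/2$ and $M\ge\frac n2-\frac12-\frac n4\ge\frac n5$. $\square$

**Lemma 6 (stacking).** If $[n]^{d-j}$ has a $T_0$-tube over $Q$, then $[n]^d$ has an $n^jT_0$-tube over $Q$.

*Proof.* Let $z_1,\dots,z_{n^j}$ be a Hamiltonian path of $[n]^j$, for instance a snake. Place a copy of the tube at each $z_i$, reversed when $i$ is even. Reversal means $\sigma'_{t,1}=\sigma_{T_0+1-t,2}$, $\sigma'_{t,2}=\sigma_{T_0+1-t,1}$, and $\Theta'(t,x)$ is the reverse of $\Theta(T_0-t,x)$. It is again a tube, because $\Theta(T_0-t,x)$ joins $\sigma_{T_0-t,2}(x)=\sigma'_{t+1,1}(x)$ to $\sigma_{T_0-t+1,1}(x)=\sigma'_{t,2}(x)$. Between consecutive copies use empty $\Theta$. The end site of copy $i$ over $x$ and the start site of copy $i+1$ over $x$ have the same $[n]^{d-j}$-part, namely $\sigma_{T_0,2}(x)$ for $i$ odd and $\sigma_{1,1}(x)$ for $i$ even. Since $z_i\sim z_{i+1}$, they are adjacent. $\square$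

## 9. Scales of exponent $5/6$ and the bound $n^{4/3}$

We now choose the ranges of the motions, with $\beta=5/6$. For each $i$ let $\kappa_i\ge0$ be the largest integer with $2^{5\kappa_i/6}\le n_i$, and set
$$A_{i,k}=1+\bigl\lfloor\tfrac1{10}2^{5k/6}\bigr\rfloor\ (k\le\kappa_i),\qquad A_{i,k}=1\ (k>\kappa_i).$$

**Lemma 7.** These numbers satisfy (a) and (b), and for all $\delta\ge1$
$$p_\delta\le\prod_i240\max(\delta^{-5/6},1/n_i).\tag{8}$$

*Proof.* For (a): $\sum_k(A_{i,k}-1)2^{-k}\le\frac1{10}\sum_{k\ge0}2^{-k/6}=\frac1{10}(1-2^{-1/6})^{-1}<0.92$. For (b): if $n_i=1$, then $\kappa_i=0$, $A_{i,0}=1$ and the sum is $0$. If $n_i\ge2$, the sum is at most $\frac1{10}2^{5\kappa_i/6}(1-2^{-5/6})^{-1}<0.23\,n_i\le n_i-1$.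

For (8) with $\delta=1$, the right side is at least $1$, because $\delta^{-5/6}=1$. Let $\delta\ge2$ and take $k=\min(\kappa_i,\lfloor\log_2\delta\rfloor-1)\ge0$, so that $2^{k+1}\le\delta$ and this $k$ is allowed in (7). We have $A_{i,k}\ge\frac1{10}2^{5k/6}$. If $k=\kappa_i$, then $2^{5(\kappa_i+1)/6}>n_i$ gives $2^{5\kappa_i/6}>n_i/2$. Otherwise $2^k>\delta/4$ and $2^{5k/6}>(\delta/4)^{5/6}\ge\delta^{5/6}/4$. In both cases $A_{i,k}\ge\frac1{40}\min(\delta^{5/6},n_i)$, and $6/A_{i,k}\le240\max(\delta^{-5/6},1/n_i)$. $\square$

For $Q=[n]^{D'}\times[w]$ with $w\le n$, split $\delta$ according to $\delta^{5/6}\le w$, $w<\delta^{5/6}\le n$, and $\delta^{5/6}>n$. In each range (8) is one of three products, so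
$$p_\delta\le240^{D'+1}\Bigl(\delta^{-5(D'+1)/6}+\mathbf1[\delta\le n^{6/5}]\,w^{-1}\delta^{-5D'/6}+n^{-D'}w^{-1}\Bigr),\tag{9}$$
$$\sqrt{p_\delta}\le240^{(D'+1)/2}\Bigl(\delta^{-5(D'+1)/12}+\mathbf1[\delta\le n^{6/5}]\,w^{-1/2}\delta^{-5D'/12}+n^{-D'/2}w^{-1/2}\Bigr).\tag{10}$$
We shall sum these with the elementary bounds $\sum_{\delta\ge1}\delta^{-s}\le\frac s{s-1}$ for $s>1$ and $\sum_{1\le\delta\le m}\delta^{-5/6}\le6m^{1/6}$.

**Proof of Theorem A.** The upper bound is Proposition 1. For the lower bound take $D'=2$ and $n\ge64$.

**Step 1.** *This step fixes the tube.* Let $w=\lfloor n^{2/3}\rfloor$. Then $w\le n/4$, because $n^{1/3}\ge4$. Let $K=\lfloor n/w\rfloor$, and take the tube of Lemma 5 over $[n]^2\times[w]$ with $T=KM$. We have $w\ge n^{2/3}/2$ and $K\ge n/(2w)$, so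
$$\tfrac1{10}n^{4/3}\le\tfrac n{2w}\cdot\tfrac n5\le T\le\tfrac{n^2}{2w}.$$

**Step 2.** *This step bounds $\sum_{\delta\le T}\sqrt{p_\delta}$ by a constant.* By (10),
$$\sqrt{p_\delta}\le240^{3/2}\Bigl(\delta^{-5/4}+\mathbf1[\delta\le n^{6/5}]\,w^{-1/2}\delta^{-5/6}+n^{-1}w^{-1/2}\Bigr).$$
The first term sums to at most $5$. The second sums to at most $w^{-1/2}\cdot6(n^{6/5})^{1/6}\le6\sqrt2\,n^{-1/3+1/5}\le6\sqrt2$. The third sums to at most $Tn^{-1}w^{-1/2}\le\frac12nw^{-3/2}\le\sqrt2$. So $\sum_{\delta\le T}\sqrt{p_\delta}\le C_0$ with an absolute constant $C_0$.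

**Step 3.** *This step applies the query bound.* Since $p_\delta\le\sqrt{p_\delta}$, (4) gives $\eta\le C_0/T\le\frac12$ for large $n$. Proposition 3 gives
$$QLS([n]^4)\ge\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4C_0}\cdot\frac{n^{4/3}}{10}=\Omega(n^{4/3}).\qquad\blacksquare$$

A remark on the exponent. With $\delta^\beta$ in place of $\delta^{5/6}$, the speed limit asks for $\beta<1$, the first term asks for $\frac{3\beta}2>1$, and the second term, summed over $\delta\le n^{1/\beta}$, has order $n^{(1-\beta)/\beta-1/3}$, which is bounded exactly when $\beta\ge\frac34$. So for $d=4$ the computation needs $\frac34\le\beta<1$, and $\frac56$ lies inside.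

## 10. Stacked tubes: $n^{d/3}$ for $d\ge4$ and $n^{d/2}$ for $d\ge3$

**Proof of Theorem B(1).** The upper bound is Proposition 1. For the lower bound, let $d\ge4$ and
$$j=\lceil d/3\rceil-2\ge0,\quad\alpha=\lceil d/3\rceil-\tfrac d3\in\{0,\tfrac13,\tfrac23\},\quad w=\lfloor n^\alpha\rfloor,\quad D'=d-2-j=\lfloor 2d/3\rfloor\ge2.$$

**Step 1.** *This step fixes the tube.* For $n\ge64$ we have $\frac12n^\alpha\le w\le n/4$. Lemma 5 with $K=\lfloor n/w\rfloor$, applied in $[n]^{D'+2}=[n]^{d-j}$, and Lemma 6 give a tube over $[n]^{D'}\times[w]$ in $[n]^d$ with $T=n^jKM$, so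
$$\tfrac1{10}n^{j+2}/w\le T\le\tfrac12n^{j+2}/w,\qquad T\ge\tfrac1{10}n^{\lceil d/3\rceil-\alpha}=\tfrac1{10}n^{d/3}.$$

**Step 2.** *This step sums the three terms of (10), up to the constant $240^{(D'+1)/2}$.* In the first term the exponent is $5(D'+1)/12\ge5/4$, and the sum is at most $5$. In the second term, if $d=4$, then $D'=2$ and $w=\lfloor n^{2/3}\rfloor$, and the sum is at most $6\sqrt2$ as in Theorem A. If $d\ge5$, then $D'\ge3$, the exponent $5D'/12$ is at least $5/4$, and the sum is at most $5$. The third term sums to at most
$$Tn^{-D'/2}w^{-1/2}\le\tfrac12n^{j+2-D'/2}w^{-3/2}\le\sqrt2\,n^{\lceil d/3\rceil-(d-\lceil d/3\rceil)/2-(3\lceil d/3\rceil-d)/2}=\sqrt2,$$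
since $w^{-3/2}\le2^{3/2}n^{-3\alpha/2}$ and the exponent of $n$ is $0$.

So $\sum_{\delta\le T}\sqrt{p_\delta}=O(1)$ and $\eta=O(1/T)$, and (5) gives $QLS([n]^d)=\Omega(T)=\Omega(n^{d/3})$. $\blacksquare$

**Proof of Theorem B(2).** The upper bound is Proposition 1. For the lower bound we use (6), so we need $\sum p_\delta=O(1)$. Let $d\ge3$ and
$$j=\lceil d/2\rceil-2\ge0,\quad\alpha=\lceil d/2\rceil-\tfrac d2\in\{0,\tfrac12\},\quad w=\lfloor n^\alpha\rfloor,\quad D'=d-2-j=\lfloor d/2\rfloor\ge1.$$

**Step 1.** *This step fixes the tube.* As before $\frac12n^\alpha\le w\le n/4$ for $n\ge64$, and Lemmas 5 and 6 with $K=\lfloor n/w\rfloor$ give a tube over $[n]^{D'}\times[w]$ with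
$$\tfrac1{10}n^{d/2}\le\tfrac1{10}n^{j+2}/w\le T\le\tfrac12n^{j+2}/w.$$

**Step 2.** *This step sums the three terms of (9), up to the constant $240^{D'+1}$.* In the first term the exponent is $5(D'+1)/6\ge5/3$, and the sum is at most $5/2$. In the second term, if $D'\ge2$, the exponent is at least $5/3$ and the sum is at most $5/2$. The case $D'=1$ occurs only for $d=3$, where $w=\lfloor n^{1/2}\rfloor$ and the sum is at most $w^{-1}\cdot6n^{1/5}\le12n^{-3/10}$. The third term sums to at most
$$Tn^{-D'}w^{-1}\le\tfrac12n^{j+2-D'}w^{-2}\le2n^{\lceil d/2\rceil-\lfloor d/2\rfloor-2\alpha}=2,$$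
because $2\alpha=2\lceil d/2\rceil-d=\lceil d/2\rceil-\lfloor d/2\rfloor$.

So $\sum_{\delta\le T}p_\delta=O(1)$ and $\eta=O(1/T)$. For large $n$ we have $\eta\le\frac12(1-2\epsilon)$, and (6) gives $RLS([n]^d)=\Omega(T)=\Omega(n^{d/2})$. $\blacksquare$

## 11. Dimensions two and three: full-speed scales

Here one straight column is enough, but there are only one or two transverse coordinates, so they must move almost as fast as the speed limit allows. Take $n\ge64$, $w=\lfloor n/4\rfloor$, $K=1$ and $D'=d-2\in\{0,1\}$ in Lemma 5. Then $T=M$, $n/5\le T\le n/2$, and $Q=[n]^{D'}\times[w]$ has all sides $n_i\ge w\ge16$. Let $\kappa=\lfloor\log_2w\rfloor-1\ge3$, so $2^{\kappa+1}\le w<2^{\kappa+2}$.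

**Proof of Theorem B(3) for $QLS([n]^3)$ and $RLS([n]^2)$.**

**Step 1.** *This step chooses scales with $\beta=1$, paying for the speed limit with a logarithm.* Let $A_{i,k}=1+\lfloor2^k/(\kappa+1)\rfloor$ for $k\le\kappa$. Then (a) holds, since $\sum_{k\le\kappa}\frac1{\kappa+1}=1$. And (b) holds, since the sum is at most $2^{\kappa+1}/(\kappa+1)\le w/2\le w-1\le n_i-1$.

**Step 2.** *This step bounds $p_\delta$.* For $\delta\ge2$ use $k=\min(\kappa,\lfloor\log_2\delta\rfloor-1)$ in (7). Either $2^k=2^\kappa>w/4$ or $2^k>\delta/4$, so $A_{i,k}\ge\min(\delta,w)/(4(\kappa+1))$. Each factor of $p_\delta$ is therefore at most $24(\kappa+1)/\min(\delta,w)$, and this also holds for $\delta=1$.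

**Step 3.** *This step sums.* For $d=3$ there are two factors, and
$$\sum_{\delta\le T}\sqrt{p_\delta}\le24(\kappa+1)\sum_{\delta\le n/2}\Bigl(\frac1\delta+\frac1w\Bigr)=O(\log^2n).$$
For $d=2$ there is one factor, and the same right side bounds $\sum_{\delta\le T}p_\delta$. In both cases (4) gives $\eta=O(\log^2n/n)$, and since $T\ge n/5$, (5) and (6) give $QLS([n]^3)=\Omega(n/\log^2n)$ and $RLS([n]^2)=\Omega(n/\log^2n)$.

**Proof of Theorem B(3) for $QLS([n]^2)$.** Now $D=1$.

**Step 1.** *This step chooses scales that give full speed only to the largest time scales, which saves the logarithm.* Let $A_k=1+\bigl\lfloor\frac14\,2^k2^{-(\kappa-k)/2}\bigr\rfloor$ for $k\le\kappa$. Then (a) holds, since $\frac14\sum_{i\ge0}2^{-i/2}<1$. And (b) holds, since the sum is at most $\frac142^{\kappa+1}\le w/4\le w-1$.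

**Step 2.** *This step bounds $p_\delta$.* By (7), if $2^{k+1}\le\delta<2^{k+2}$ with $0\le k\le\kappa$, then $p_\delta\le6/A_k\le24\cdot2^{\kappa/2-3k/2}$. If $\delta\ge2^{\kappa+2}$, then $p_\delta\le6/A_\kappa\le24\cdot2^{-\kappa}$.

**Step 3.** *This step sums.* There are $2^{k+1}$ values of $\delta$ in the range of $k$, so
$$\sum_{\delta\le T}\sqrt{p_\delta}\le1+\sqrt{24}\sum_{k\le\kappa}2^{k+1}2^{\kappa/4-3k/4}+\sqrt{24}\,n\,2^{-\kappa/2}.$$
The middle sum is $2\cdot2^{\kappa/4}\sum_{k\le\kappa}2^{k/4}=O(2^{\kappa/2})$. Since $2^\kappa$ is of order $n$, the total is $O(2^{\kappa/2}+n2^{-\kappa/2})=O(\sqrt n)$. Hence $\eta=O(n^{-1/2})$ by (4), and since $T\ge n/5$, (5) gives $QLS([n]^2)=\Omega(\sqrt n)$. $\blacksquare$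

Together with the upper bounds $O(\sqrt n\log\log n)$ and $O(n)$ quoted in Section 1, this determines $QLS([n]^2)$ up to a $\log\log n$ factor and $QLS([n]^3)$ up to a $\log^2n$ factor.
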